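# Tor and Ext intersection numbers over Gorenstein local rings: agreement through dimension 5, disagreement in dimension 6

## 1. Euler characteristics of Tor and Ext, and Property F

All rings are commutative and noetherian, and all modules are finitely generated unless the contrary is visible. Complexes are written homologically, with differential $\partial$ of degree $-1$. The shift is $C[1]_i=C_{i-1}$, the dual is $(C^*)_{-i}=\operatorname{Hom}(C_i,\text{ring})$, and the cone of $\varphi:X\to Y$ has terms $Y_i\oplus X_{i-1}$ and differential $\begin{pmatrix}\partial_Y&\varphi\\0&-\partial_X\end{pmatrix}$. A *finite free complex* is a bounded complex of finitely generated free modules.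

**Definition 1.1.** For a bounded complex $C$ over a local ring whose homology has finite length, $\chi(C)=\sum_i(-1)^i\operatorname{length}H_i(C)$.

For example, over $k[[x]]$ the complex $k[[x]]\xrightarrow{x^n}k[[x]]$ in degrees $1,0$ has $\chi=n$. Three rules follow at once from long exact sequences:
$$\chi(C[1])=-\chi(C),\qquad \chi(\operatorname{cone}(X\to Y))=\chi(Y)-\chi(X),\qquad \chi(K\otimes X)=\Big(\sum_i(-1)^i\operatorname{rank}K_i\Big)\chi(X).\tag{1}$$
In the last rule $K$ is a finite free complex, and one filters $K\otimes X$ by the degree in $K$: the quotients are $(K_i\otimes X)[i]$, i.e. $\operatorname{rank}K_i$ copies of $X[i]$.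

**Definition 1.2.** Let $M,N$ be modules over a local ring $R$. Put
$$\chi(M,N)=\sum_{i\ge0}(-1)^i\operatorname{length}\operatorname{Tor}_i^R(M,N),\qquad \xi(M,N)=\sum_{i\ge0}(-1)^i\operatorname{length}\operatorname{Ext}^i_R(M,N)$$
whenever these sums are well defined, put $\operatorname{codim}M=\dim R-\dim M$, and
$$M\cdot N=(-1)^{\operatorname{codim}M}\,\xi(M,N).$$

*Example.* Let $R=k[[x,y]]$, $M=R/(x)$, $N=R/(y)$. Resolve $M$ by $R\xrightarrow{x}R$. Since $x$ is a nonzerodivisor on $N$, $\operatorname{Tor}_0=k$ is the only Tor and $\operatorname{Ext}^1=k$ is the only Ext. So $\chi(M,N)=1$ and $\xi(M,N)=-1$. As $\operatorname{codim}M=1$, $M\cdot N=1$. The sign in the definition repairs the shift by one.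

If $F,G$ are finite free resolutions of $M,N$ and $M\otimes N$ has finite length, then
$$\chi(M,N)=\chi(F\otimes G),\qquad \xi(M,N)=\chi(F^*\otimes G).\tag{2}$$
For the second equation, $\operatorname{Hom}(F,N)=F^*\otimes N$, this is quasi-isomorphic to $F^*\otimes G$, and $\operatorname{Ext}^i(M,N)$ sits in homological degree $-i$.

**Definition 1.3 (Property F).** The pair $M,N$ has Property F if (1) $\operatorname{length}(M\otimes_RN)<\infty$, (2) $\operatorname{pd}M,\operatorname{pd}N<\infty$, and (3) $\dim M+\dim N\le\dim R$.

*Example and non-example.* The pair above has Property F. Now let $A=k[x,y,z,w]_{(x,y,z,w)}/(xy-zw)$, a $3$-dimensional hypersurface domain, and let $P=(x,z)$, so that $A/P$ is the localization of $k[y,w]$. Let $M=A/(x,y,z-w)$, which has finite length ($z^2=0$ in it) and is resolved by a Koszul complex. For the pair $M,A/P$, conditions (1) and (3) hold, but (2) fails: if $\operatorname{pd}A/P$ were finite it would be $\operatorname{depth}A-\operatorname{depth}A/P=3-2=1$ by Auslander–Buchsbaum, so $P$ would be free of rank $1$, hence principal; but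 $P$ needs two generators. This ideal $P$ will be important.

**Definition 1.4 (E-T Formula).** $R$ satisfies the E-T Formula if $M\cdot N=\chi(M,N)$ for every pair $M,N$ of finitely generated $R$-modules with Property F.

**Textbook facts.** Recall that complete intersections are Gorenstein and Gorenstein rings are Cohen–Macaulay (CM). If $B$ is Gorenstein local and $R$ is a local ring that is finite over $B$, CM, and of the same dimension as $B$, then $\omega_R=\operatorname{Hom}_B(R,B)$, and $R$ is Gorenstein if and only if $\omega_R\cong R$. For instance, let $B[s]/(s^2-f)$ have $f\in\mathfrak m_B$, and let $\varphi$ be the coefficient of $s$. Then $\varphi\big((\beta+\gamma s)(\beta'+\gamma's)\big)=\beta\gamma'+\gamma\beta'$, so $r\mapsto\varphi(r\,\cdot)$ is an isomorphism onto $\operatorname{Hom}_B(R,B)$.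

**Duality (D).** *If $\Lambda$ is Gorenstein local of dimension $e$ and $C$ is a finite free complex with finite length homology, then $\chi(C^*)=(-1)^e\chi(C)$.* Indeed, there is a spectral sequence $\operatorname{Ext}^p(H_q(C),\Lambda)\Rightarrow H^{p+q}(C^*)$. For $H$ of finite length, $\operatorname{Ext}^p(H,\Lambda)=0$ for $p\neq e$, and $\operatorname{length}\operatorname{Ext}^e(H,\Lambda)=\operatorname{length}H$ (induct on length from $\operatorname{Ext}^e(k,\Lambda)=k$). Hence $H^{e+q}(C^*)\cong\operatorname{Ext}^e(H_q(C),\Lambda)$, and the signs differ by $(-1)^e$.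

**Acyclicity lemma (Peskine–Szpiro).** *Let $0\to L_s\to\dots\to L_0$ be a complex of modules over a local ring with $\operatorname{depth}L_i\ge i$ for all $i$, such that $H_i$ has finite length for each $i\ge1$. Then $H_i=0$ for $i\ge1$.*

**Definition 1.5.** $G_0(A)$ is the abelian group generated by classes $[K]$ of modules, with $[K]=[K']+[K'']$ for each exact sequence $0\to K'\to K\to K''\to0$.

For example, over a domain $A$ with $0\ne f\in A$, the sequence $0\to A\xrightarrow fA\to A/f\to0$ gives $[A/f]=0$. If $F$ is a finite free complex with finite length homology, then $K\mapsto\chi(F\otimes K)$ factors through $G_0$, because $F\otimes-$ is exact on short exact sequences.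

## 2. Chan's formula and the passage from complete intersections to Gorenstein rings

A theorem of Chan says that every complete intersection satisfies the E-T Formula. The question, from the paper "Serre's Vanishing Conjecture For Ext-Groups" (https://core.ac.uk/download/pdf/82471463.pdf), is: **does every Gorenstein local ring satisfy the E-T Formula?** In words: when both modules have finite projective dimension, does a ring with a perfect duality compute the same intersection number from Tor and from Ext?

The answer is no, and the first failing dimension is $6$.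

**Theorem 1.** *Let $k$ be any field. There is a Gorenstein local normal domain $R$ of dimension $6$, essentially of finite type over $k$ (a localization of a normal affine semigroup ring), and $R$-modules $M,N$ with Property F, $\operatorname{codim}M=\operatorname{codim}N=3$, $\dim M+\dim N=\dim R$, and integers $\ell>0$, $\varepsilon\ne0$ with*
$$\chi(M,N)=4\ell^2+2\varepsilon^2,\qquad M\cdot N=4\ell^2-2\varepsilon^2.$$
*So the E-T Formula fails for $R$.*

**Theorem 2.** *(a) Let $R$ be Gorenstein local and let $M,N$ have Property F. If $\dim R\le5$ or $\min(\operatorname{codim}M,\operatorname{codim}N)\le2$, then $M\cdot N=\chi(M,N)$.*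

*(b) For all $c,c'\ge3$ there are a Gorenstein local normal domain $R$ of dimension $c+c'$ and $M,N$ with Property F, $\operatorname{codim}M=c$, $\operatorname{codim}N=c'$, and $M\cdot N\neq\chi(M,N)$.*

Consequently all Gorenstein local rings of dimension $d$ satisfy the E-T Formula if and only if $d\le5$; and for given codimensions with $c+c'=d$, the formula holds universally over Gorenstein rings if and only if $\min(c,c')\le2$.

## 3. What duality alone gives

Let $R$ be Gorenstein of dimension $d$, let $M,N$ have Property F, let $F,G$ be their finite free resolutions, and let $c,c'$ be their codimensions. By (2), the question is whether $(-1)^c\chi(F^*\otimes G)=\chi(F\otimes G)$. Three cases can be done by hand.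

If $M=R/(g_1,\dots,g_c)$ for a regular sequence, then $F$ is the Koszul complex, $F^*\cong F[-c]$, and the formula holds. If $N=R$, then $M$ has finite length and $c=d$, so (D) applied to $F$ is exactly the formula. If $N=R/I$ with $R/I$ Gorenstein and $\dim M+\dim N=d$, then $F^*\otimes N=(F\otimes N)^*$ over $R/I$, so (D) gives $\chi(F^*\otimes N)=(-1)^{\dim N}\chi(F\otimes N)$; since $c=d-\dim M=\dim N$, the formula holds again. The last argument does not even use $\operatorname{pd}N<\infty$.

A sensible first approach is to use (D) on $F\otimes G$ in general. It gives $\chi(F^*\otimes G^*)=(-1)^d\chi(F\otimes G)$. This dualizes *both* factors, whereas $M\cdot N$ dualizes only one. Applied to $F^*\otimes G$, duality gives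
$$M\cdot N=(-1)^c\chi(F^*\otimes G)=(-1)^{c+d}\chi(F\otimes G^*)=(-1)^{c+c'+d}\,N\cdot M ,$$
a symmetry of $M\cdot N$, but no comparison with $\chi(M,N)$. This is the exact point where the duality of $R$ runs out.

To see what could go wrong, look at dimension parity in the third case. If $N=R/I$ is Gorenstein with $\dim N=c-1$, the same computation gives $M\cdot N=-\chi(M,N)$. On the cone $A$ with $N=A/P$ of dimension $2$ and $M=M_0$ of finite length, finite projective dimension, and codimension $3$, this reads
$$\chi(M_0,A/P)=\varepsilon,\qquad M_0\cdot(A/P)=-\varepsilon .$$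
There is no contradiction with Chan's theorem, because $\operatorname{pd}A/P=\infty$. But if $\varepsilon\ne0$ we have a sign discrepancy on a complete intersection, and the task is to transport it into a pair where both projective dimensions are finite, over a Gorenstein ring. The next two sections make $\varepsilon\neq0$ precise, and Section 6 shows how to transport it.

## 4. The quadric cone and two modules of rank one

Let $S=k[a_1,a_2,b_1,b_2]$, graded by $\deg a_i=1$, $\deg b_i=-1$, and let $S_i$ be the degree $i$ part. Put $A=S_0$ and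
$$x=a_1b_1,\quad y=a_2b_2,\quad z=a_2b_1,\quad w=a_1b_2 .$$
A monomial of degree $0$ has as many $a$'s as $b$'s, so $A=k[x,y,z,w]$, and $xy=zw$. The surjection $k[X,Y,Z,W]/(XY-ZW)\to A$ is a map from a domain of dimension $3$ onto a domain of dimension $3$ ($x,z,w$ are algebraically independent), so it is an isomorphism. Let $\mathfrak m=(x,y,z,w)$. In the same way $S_1=Aa_1+Aa_2$ and $S_{-1}=Ab_1+Ab_2$.

**Step 4.1: the class of $S_1$.** Let $\lambda\neq0$ be a linear form in $b_1,b_2$. Then $\lambda S\cap A=\lambda S_1\cong S_1$. If $\mu$ is a second linear form completing a basis, $A/\lambda S_1=(S/\lambda S)_0=k[a_1,a_2,\mu]_0=k[a_1\mu,a_2\mu]$, a polynomial ring in two variables. Hence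
$$[S_1]=[A]-[A/\lambda S_1]\quad\text{in }G_0(A),\tag{3}$$
and so $[A/\lambda S_1]$ does not depend on $\lambda$. For $\lambda=b_1$ we get $P:=b_1S_1=(x,z)$. For $\lambda=b_1-b_2$ we get the ideal $(x-w,\,z-y)$.

**Step 4.2: the class of $S_{-1}$.** Put $P^-=a_1S_{-1}=a_1S\cap A=(x,w)$, so $A/P^-=(S/a_1S)_0=k[a_2b_1,a_2b_2]$. Also $a_1S\cap S_1=a_1A$, so $S_1/a_1A=(S/a_1S)_1=a_2k[a_2b_1,a_2b_2]\cong A/P^-$. Hence $[A/P^-]=[S_1]-[A]=-[A/P]$, and since $S_{-1}\cong P^-$,
$$[S_1]=[A]-[A/P],\qquad [S_{-1}]=[A]-[A/P^-]=[A]+[A/P].\tag{4}$$

**Step 4.3: $S_1$ and $S_{-1}$ are dual.** We show that multiplication gives isomorphisms $S_{-1}\cong\operatorname{Hom}_A(S_1,A)$ and $S_1\cong\operatorname{Hom}_A(S_{-1},A)$. Injectivity is clear in a domain. Let $\varphi:S_1\to A$ be $A$-linear. Then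
$$\varphi(a_1)\,a_2b_1=\varphi(a_1a_2b_1)=\varphi(a_2)\,a_1b_1,$$
so $\varphi(a_1)a_2=\varphi(a_2)a_1$ in the factorial ring $S$. Hence $\varphi(a_1)=qa_1$ and $\varphi(a_2)=qa_2$ with $q\in S$. Since $qa_1\in S_0$, $q\in S_{-1}$. As $a_1,a_2$ generate $S_1$, $\varphi$ is multiplication by $q$. Exchanging the $a$'s and $b$'s gives the other isomorphism.

**Step 4.4: $S_{\pm1}$ are maximal Cohen–Macaulay.** Let $\theta=(x,y,z-w)$. Since $A/(\theta)=k[z]/(z^2)$, this is a homogeneous system of parameters, and $A$, being a hypersurface, is free over $k[\theta]$. The modules $A/P,A/P^-$ are CM of dimension $2$, so they have projective dimension $1$ over the polynomial ring $k[\theta]$. Therefore $P\cong S_1$ and $P^-\cong S_{-1}$, the kernels of $A\to A/P$ and $A\to A/P^-$, are graded projective, hence free over $k[\theta]$. In particular $A,S_1,S_{-1}$ localized at $\mathfrak m$ have depth $3$.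

## 5. A finite length module that detects the ruling

**Lemma 3.** *There is a nonzero $A_{\mathfrak m}$-module $M_0$ of finite length with $\operatorname{pd}M_0=3$ and $\varepsilon:=\chi(M_0,A_{\mathfrak m}/P)\ne0$.*

This is the theorem of Dutta–Hochster–McLaughlin (Invent. Math. 79 (1985)), whose module has length $15$ and $\chi=-1$. Here is an independent proof. In this section write $A$ for $A_{\mathfrak m}$ and let $U=\operatorname{Spec}A\smallsetminus\{\mathfrak m\}$. Put $\bar A=A/(x-w,z-y)$, which is $k[x,y]_{(x,y)}$ with $w=x$ and $z=y$. By Step 4.1, $[\bar A]=[A/P]$. For a finite free complex $X$ such that $X\otimes\bar A$ has finite length homology, put $e(X)=\chi(X\otimes\bar A)$. We need a finite free resolution $F$ of a finite length module with $e(F)\neq0$.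

The plan is this. For each $n\ge1$ there is a finite free complex $E^{(n)}$, exact off two planes, with $e(E^{(n)})=n^2$. On $U$, the complex $E^{(2)}$ is an extension of $E^{(1)}$ by itself, which "should" give $e=1+1$. The discrepancy $4-2=2$ has to be carried by a complex with finite length homology. A second argument turns that complex into the resolution of a module.

**Step 5.1: extending morphisms from $U$.** Let $(f_1,f_2,f_3)=(x,y,z-w)$, a system of parameters, and let $K_n=K(f_1^n,f_2^n,f_3^n)$ be the Koszul complex. Let $J_n=(K_n)_{\ge1}[-1]$, in degrees $0,1,2$ with ranks $3,3,1$, and let $\epsilon_n:J_n\to A$ be given by the Koszul differential $(K_n)_1\to(K_n)_0$. Up to signs of differentials, $\operatorname{cone}(\epsilon_n)$ is $K_n$, which is exact on $U$; so $\epsilon_n$ is an isomorphism in $D(U)$. We claim: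

$(*)$ *for finite free complexes $X,Y$, every morphism $\phi:X|_U\to Y|_U$ in $D(U)$ has the form $g|_U\circ(\epsilon_n\otimes X)|_U^{-1}$ for some $n$ and some chain map $g:J_n\otimes X\to Y$.*

We then say that $g$ extends $\phi$; on $U$ the cones of $g$ and $\phi$ are isomorphic. To prove $(*)$, use the maps $K(f^{n+1})\to K(f^n)$ that are $1$ in degree $0$ and multiplication by $f$ in degree $1$. They give $K_{n+1}\to K_n$ and $J_{n+1}\to J_n$, compatible with the $\epsilon_n$. On the dual basis of $J_n^*$ indexed by nonempty $I\subseteq\{1,2,3\}$, the transition is multiplication by $f_I=\prod_{i\in I}f_i$. So for a finite free complex $Z$, $\check C(Z):=\varinjlim_n\operatorname{Hom}(J_n,Z)$ is built from the modules $Z_j\otimes A_{f_I}$ with $I\ne\varnothing$ (it is the Čech complex of $Z|_U$). Each such module is pushed forward from the affine open $D(f_I)\subseteq U$, so $R\Gamma(U,-)$ does not change it, and hence $H_0(\check C(Z))=H^0(U,\check C(Z)|_U)$. Since each $\epsilon_n$ is invertible on $U$, $Z|_U\to\check C(Z)|_U$ is an isomorphism in $D(U)$. So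
$$\varinjlim_nH_0(\operatorname{Hom}(J_n,Z))\;\cong\; H^0(U,Z|_U).$$
Take $Z=\operatorname{Hom}(X,Y)=X^*\otimes Y$. The left side is the colimit of the groups of homotopy classes of chain maps $J_n\otimes X\to Y$, the right side is $\operatorname{Hom}_{D(U)}(X|_U,Y|_U)$, and the isomorphism sends $g$ to $g|_U\circ(\epsilon_n\otimes X)|_U^{-1}$. This is $(*)$.

**Step 5.2: the complexes $E^{(n)}$ on $U$.** Let $E^{(n)}$ be the complex
$$A\xrightarrow{\binom{y^n}{-w^n}}A^2\xrightarrow{(x^n\ \ z^n)}A$$
in degrees $2,1,0$; it is a complex because $x^ny^n=z^nw^n$. Put $E=E^{(1)}$, $\Pi_1=V(x,z)$, $\Pi_2=V(y,w)$; these meet only in $\mathfrak m$. The column is injective, so $H_2=0$.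

Off $\Pi_1\cup\Pi_2$ the row is onto and the column is unimodular. The kernel of the row is locally generated by one unimodular vector $\gamma$, and the column is $\upsilon\gamma$ with $\upsilon$ necessarily a unit. So $E^{(n)}$ is exact there.

At points of $\Pi_1\cap U$, $w$ or $y$ is a unit. If $w$ is a unit, then $z=xy/w$. The cokernel of the column is $A$ via $(p,q)\mapsto pw^n+qy^n$, and $px^n+qz^n=(x/w)^n(pw^n+qy^n)$. So $E^{(n)}$ is equivalent to $A\xrightarrow{x^n}A$ up to a unit, and the ideal $I_1$ of $\Pi_1\cap U$ is $(x)$ there. If $y$ is a unit, then $x=zw/y$, and in the same way one gets $A\xrightarrow{z^n}A$ with $I_1=(z)$. So near $\Pi_1\cap U$ the only homology is $\mathcal L_n=\mathcal O/I_1^n$, in degree $0$, with $I_1$ invertible.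

At points of $\Pi_2\cap U$, $x$ or $z$ is a unit. If $x$ is a unit, then $y=zw/x$, the row is onto with kernel generated by $(z^n,-x^n)$, and $(y^n,-w^n)=(w/x)^n(z^n,-x^n)$. The ideal $I_2$ of $\Pi_2\cap U$ is $(w)$ there. If $z$ is a unit, then $w=xy/z$, the kernel has the same generator, $(y^n,-w^n)=(y/z)^n(z^n,-x^n)$, and $I_2=(y)$. So the only homology is a sheaf $\mathcal M_n$ in degree $1$, locally isomorphic to $\mathcal O/I_2^n$.

Since $\mathcal L_n$ and $\mathcal M_n$ have disjoint supports in $U$, all sheaves $\mathcal Ext^i(\mathcal L_n,\mathcal M_n)$ vanish, so $\operatorname{Ext}^2_U(\mathcal L_n,\mathcal M_n)=0$. Hence the truncation triangle $\mathcal M_n[1]\to E^{(n)}|_U\to\mathcal L_n\to\mathcal M_n[2]$ splits: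
$$E^{(n)}|_U\cong\mathcal L_n\oplus\mathcal M_n[1].\tag{5}$$

**Step 5.3: $E^{(2)}$ is an extension of $E$ by $E$ on $U$.** The sheaves $\mathcal L_2/I_1\mathcal L_2$, $I_1\mathcal L_2$, $\mathcal L_1$ are invertible on $\Pi_1\cap U$. The sheaves $\mathcal M_2/I_2\mathcal M_2$, $I_2\mathcal M_2$, $\mathcal M_1$ are invertible on $\Pi_2\cap U$. Both spaces are punctured spectra of $2$-dimensional regular local rings, whose Picard group is trivial because such rings are factorial and line bundles on the punctured spectrum are divisor classes. So in each triple the three sheaves are isomorphic, and we have exact sequences $0\to\mathcal L_1\to\mathcal L_2\to\mathcal L_1\to0$ and $0\to\mathcal M_1\to\mathcal M_2\to\mathcal M_1\to0$. By (5) they add up to a triangle $E|_U\to E^{(2)}|_U\to E|_U\to E[1]|_U$, that is,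
$$E^{(2)}|_U\cong\operatorname{cone}\big(\delta:E[-1]|_U\to E|_U\big).$$

**Step 5.4: a complex with finite length homology and $e=2$.** By $(*)$, extend $\delta$ to $\tilde\delta:J_n\otimes E[-1]\to E$ and put $Y=\operatorname{cone}(\tilde\delta)$. Then $Y|_U\cong E^{(2)}|_U$; by $(*)$ extend such an isomorphism to $\tilde\psi:J_m\otimes Y\to E^{(2)}$ and put $F'=\operatorname{cone}(\tilde\psi)$. It is a finite free complex, exact on $U$, so its homology has finite length.

Now compute $e$. The complex $E^{(n)}\otimes\bar A$ is $\bar A\xrightarrow{\binom{y^n}{-x^n}}\bar A^2\xrightarrow{(x^n\ y^n)}\bar A$, the Koszul complex on $x^n,y^n$, so $e(E^{(n)})=n^2$. The alternating sum of ranks of $J_n$ is $3-3+1=1$, so $e(J_n\otimes X)=e(X)$ by (1). Hence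
$$e(Y)=e(E)-e(E[-1])=1+1=2,\qquad e(F')=e(E^{(2)})-e(Y)=4-2=2 .$$
Counting degrees: $J_n\otimes E[-1]$ lives in $[-1,3]$, so $Y$ lives in $[0,4]$, $J_m\otimes Y$ in $[0,6]$, and $F'$ in $[0,7]$.

**Step 5.5: shortening complexes.** This step, used again in Section 10, trades length of a complex for Koszul complexes.

**Lemma 4.** *Let $\Lambda$ be a commutative ring, $F$ a finite free complex in degrees $[0,n]$, and $g_1,\dots,g_r\in\Lambda$ elements whose multiplications on $F$ are null-homotopic. There is a chain map $K(g_1,\dots,g_r)\otimes F_0\to F$ that is the identity of $F_0$ in degree $0$. If $n\ge r+1$, its cone is the direct sum of the complex $F_0\xrightarrow{=}F_0$ in degrees $1,0$ and a finite free complex in degrees $[1,n]$.*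

*Proof.* If $\partial h+h\partial=g$ on $F$, define $K(g)\otimes F\to F$ by $1\otimes y\mapsto y$, $\mathbf e\otimes y\mapsto h(y)$, where $\mathbf e$ is the degree $1$ generator. It is a chain map: $\partial(\mathbf e\otimes y)=g\otimes y-\mathbf e\otimes\partial y\mapsto gy-h\partial y=\partial h(y)$. Iterating,
$$K(g_1)\otimes\cdots\otimes K(g_r)\otimes F\to K(g_1)\otimes\cdots\otimes K(g_{r-1})\otimes F\to\dots\to F,$$
we get $K(g_1,\dots,g_r)\otimes F\to F$ extending the identity of $1\otimes F$. Restrict to the subcomplex $F_0\subseteq F$ of degree $0$.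

Let $C$ be the cone. It lives in degrees $[0,\max(n,r+1)]=[0,n]$, with $C_0=F_0$ and $C_1=F_1\oplus F_0$, and the second summand of $C_1$ maps to $C_0$ by the identity. Put $C_1'=\ker(C_1\to C_0)$. Then $C_1=C_1'\oplus F_0$ and $C_1'\cong F_1$ is free. Since $C_2$ maps into $C_1'$, the complex $C$ is the direct sum of $\cdots\to C_2\to C_1'$ and $F_0\xrightarrow{=}F_0$. $\square$

**Step 5.6: from $F'$ to a module.** Let $F$ be a finite free complex over $A$ in degrees $[0,n]$, $n\ge4$, with finite length homology. The complex $\operatorname{Hom}(F,F)$ is exact on $U$, so its $H_0$ has finite length and is killed by a power of $\mathfrak m$. Hence $f_1^N,f_2^N,f_3^N$ are null-homotopic on $F$ for large $N$. Apply Lemma 4 with $r=3$. The cone of $K_N\otimes F_0\to F$ has finite length homology and $e=e(F)-\operatorname{rank}(F_0)\,e(K_N)$. Now $e(K_N)=0$: in $\bar A$ the elements $f_1^N=x^N,\ f_2^N=y^N$ already generate a primary ideal, so $K(x^N,y^N)\otimes\bar A$ has finite length homology, and tensoring with $K(f_3^N)$, of rank alternating sum $0$, gives $\chi=0$ by (1). So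 the summand in degrees $[1,n]$ from Lemma 4 has the same $e$ as $F$. Shifting it down by one we get a complex in degrees $[0,n-1]$, with finite length homology and $e$ changed only by sign.

Starting from $F'$ in $[0,7]$ we arrive at a finite free complex $F$ in degrees $[0,3]$ with finite length homology and $e(F)=\pm2$. As $\operatorname{depth}A=3$, the acyclicity lemma shows that $F$ resolves $M_0=H_0(F)$, a module of finite length. It is nonzero, since otherwise $F$ would be exact and $e(F)=0$. By Auslander–Buchsbaum, $\operatorname{pd}M_0=3$. Finally, since $[\bar A]=[A/P]$ in $G_0(A)$,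
$$\chi(M_0,A/P)=\chi(F\otimes A/P)=\chi(F\otimes\bar A)=e(F)=\pm2\neq0.\qquad\square$$

## 6. Linear terms cancel on one cone, quadratic terms survive on two

From now on fix $M_0$ as in Lemma 3, let $F$ be its minimal free resolution over $A_{\mathfrak m}$, and let $\ell=\operatorname{length}M_0$. For an $A$-module $K$ put
$$h(K)=\chi(F\otimes K),\qquad h^\vee(K)=-\chi(F^*\otimes K),$$
where tensor products are over $A_{\mathfrak m}$ after localizing $K$. The second sign is $(-1)^{\operatorname{codim}M_0}$.

**Lemma 5.** *The values are*

| $K$ | $A$ | $S_1$ | $S_{-1}$ |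
|---|---|---|---|
| $h$ | $\ell$ | $\ell-\varepsilon$ | $\ell+\varepsilon$ |
| $h^\vee$ | $\ell$ | $\ell+\varepsilon$ | $\ell-\varepsilon$ |

*Proof.* Both functions are additive on short exact sequences. We have $h(A)=\ell$, and $h^\vee(A)=-\chi(F^*)=-(-1)^3\ell=\ell$ by (D). By definition $h(A/P)=\varepsilon$. Over $\Lambda=A_{\mathfrak m}/P$, regular of dimension $2$, $F^*\otimes\Lambda=(F\otimes\Lambda)^*$, so (D) gives $h^\vee(A/P)=-(-1)^2\varepsilon=-\varepsilon$. Insert $[S_{\pm1}]=[A]\mp[A/P]$ from (4). $\square$

The modules $S_{\pm1}$ have depth $3$, so $F\otimes S_{\pm1}$ is acyclic in positive degrees by the acyclicity lemma. This suggests building rings that contain $S_{\pm1}$ as $A$-summands, and replacing $M_0$ by $M_0\otimes_AR$.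

*First try.* Let $R_1=A_{\mathfrak m}\ltimes S_1$ be the trivial extension: the module $A_{\mathfrak m}\oplus (S_1)_{\mathfrak m}$ with $S_1\cdot S_1=0$. It is local with residue field $k$, and CM of dimension $3$. The complex $F\otimes R_1$ resolves $M=M_0\otimes R_1$, a module of finite length, so $M$ and $N=R_1$ have Property F. By Lemma 5,
$$\chi(M,R_1)=h(A)+h(S_1)=2\ell-\varepsilon,\qquad M\cdot R_1=h^\vee(A)+h^\vee(S_1)=2\ell+\varepsilon .$$
So the E-T Formula fails for this CM ring. But $R_1$ is not Gorenstein: by Section 3 the formula always holds over a Gorenstein ring when $N=R$.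

*Why Gorenstein blocks this.* To be Gorenstein, a finite CM $A$-algebra of dimension $3$ must be self-dual as an $A$-module. So by Step 4.3 it must contain $S_{-1}$ as often as $S_1$ if it is a sum of copies of $A,S_1,S_{-1}$. For $A\oplus S_1\oplus S_{-1}\oplus A$ both sums equal $4\ell$: the terms linear in $\varepsilon$ cancel. By Theorem 2(a) no choice of modules helps in dimension $3$.

*The way out.* Take two copies of the cone. On $A\otimes_kA'$, the module $S_1\otimes S_1'$ has dual $S_{-1}\otimes S_{-1}'$. With one module coming from the first cone and the other from the second, $\chi$ uses $h$ twice while $M\cdot N$ uses $h^\vee$ once and $h$ once: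
$$(\ell-\varepsilon)^2+(\ell+\varepsilon)^2=2\ell^2+2\varepsilon^2,\qquad(\ell+\varepsilon)(\ell-\varepsilon)+(\ell-\varepsilon)(\ell+\varepsilon)=2\ell^2-2\varepsilon^2 .$$
Duality forces the linear terms to cancel, but not the quadratic ones. It remains to realize this on a Gorenstein ring, which we want to be a normal domain.

## 7. Two square roots over the product of two cones

Let $S',A',a_i',b_i',\mathfrak m',\dots$ be a second copy of everything, and let $T=S\otimes_kS'$, bigraded by $T_{(i,j)}=S_i\otimes S_j'$. Put
$$B=T_{(0,0)}=A\otimes_kA',\qquad L=T_{(1,1)}=S_1\otimes S_1',\qquad L^-=T_{(-1,-1)}=S_{-1}\otimes S'_{-1}.$$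

Recall that a finitely generated monoid $\Gamma$ in a lattice is *saturated* if $g\in\mathbb Z\Gamma$ and $mg\in\Gamma$ for some $m\ge1$ imply $g\in\Gamma$; then $k[\Gamma]$ is a normal domain. For instance $\{(i,j)\in\mathbb N^2: i\equiv j \bmod 2\}$ is saturated, with ring $k[X^2,XY,Y^2]$, while the monoid generated by $2,3$ in $\mathbb N$ is not, since it omits $1$.

**Step 7.1: the ring $\tilde R$.** Index the coordinates of $\frac12\mathbb Z^8$ by the eight variables, and put
$$\mathbf u=\tfrac12(e_{b_1}+e_{b_2}+e_{b_1'}+e_{b_2'}),\qquad \mathbf v=\tfrac12(e_{a_1}+e_{a_2}+e_{a_1'}+e_{a_2'}),\qquad\Gamma=\mathbb N^8+\mathbb N\mathbf u+\mathbb N\mathbf v .$$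
Since $2\mathbf u,2\mathbf v\in\mathbb N^8$, $\Gamma$ is the disjoint union of the four sets $\mathbb N^8+i\mathbf u+j\mathbf v$, $i,j\in\{0,1\}$ (they lie in different classes modulo $\mathbb Z^8$). So $Q=k[\Gamma]$ is $T$-free on $1,s,t,st$, where $s^2=b_1b_2b_1'b_2'$ and $t^2=a_1a_2a_1'a_2'$. The bigrading extends to $Q$ with $\deg s=(-1,-1)$, $\deg t=(1,1)$. Put
$$\tilde R=Q_{(0,0)}=B\oplus Ls\oplus L^-t\oplus B\,st .\tag{6}$$

**Step 7.2: $\tilde R$ is a normal domain.** First, $\Gamma$ is saturated. Let $g\in\mathbb Z\Gamma$ have a positive multiple in $\Gamma$. Then $g$ has nonnegative coordinates, and $g=g_0+i\mathbf u+j\mathbf v$ with $g_0\in\mathbb Z^8$, $i,j\in\{0,1\}$. If $i=1$, the four $b$-coordinates of $g$ are half-integers, not integers, so they are $\ge\frac12$. If $j=1$, the same holds for the four $a$-coordinates. So $g-i\mathbf u-j\mathbf v\in\mathbb N^8$ and $g\in\Gamma$. Now $\tilde R=k[\Gamma_0]$, where $\Gamma_0$ is the intersection of $\Gamma$ with the linear subspace of bidegree $0$. If $g\in\mathbb Z\Gamma_0$ and $mg\in\Gamma_0$, then $g\in\Gamma$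 and $g$ lies in the subspace, so $g\in\Gamma_0$. Finally $\Gamma_0$ is finitely generated, since $\tilde R$ is a finite module over the finitely generated algebra $B$. Hence $\tilde R$ is a normal domain.

**Step 7.3: the local ring $R$.** Give each of the eight variables degree $1$ and $s,t$ degree $2$. Then $\tilde R$ is positively graded with degree $0$ part $k$. Let $\mathfrak n$ be the homogeneous maximal ideal of $B$. The algebra $\tilde R/\mathfrak n\tilde R$ is finite-dimensional, and its part of positive degree is nilpotent, so it is local with residue field $k$. Maximal ideals of $R:=\tilde R\otimes_BB_{\mathfrak n}$ lie over $\mathfrak nB_{\mathfrak n}$, so $R$ is local with residue field $k$; it is a localization of $\tilde R$. Since $R$ is a finite extension of $B_{\mathfrak n}$ and $B\subset T$ is a finitely generated domain of dimension $3+3$, $\dim R=\dim B_{\mathfrak n}=6$.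

**Step 7.4: $R$ is Gorenstein.** By Step 4.4 the modules $A,S_{\pm1}$ are free over $k[\theta]$, and likewise for the second copy, so $\tilde R$ is free over $k[\theta,\theta']$. Hence $\theta,\theta'$ is a regular sequence of length $6$ on $R$, and $R$ is CM. By Step 4.3,
$$\operatorname{Hom}_B(L,B)=\operatorname{Hom}_A(S_1,A)\otimes_k\operatorname{Hom}_{A'}(S_1',A')=S_{-1}\otimes S_{-1}'=L^-$$
via multiplication, and likewise $\operatorname{Hom}_B(L^-,B)=L$. Let $\varphi:\tilde R\to B$ be the coefficient of $st$. For $r=\beta+ls+mt+\gamma st$ and $r'=\beta'+l's+m't+\gamma'st$,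
$$\varphi(rr')=\beta\gamma'+\gamma\beta'+lm'+ml',$$
because every other product contains $s^2$ or $t^2$ or lacks $s$ or $t$, and so lands in another summand of (6). So $\varphi(r\,\cdot)$ has components $\gamma$ on $B$, $m\in L^-=\operatorname{Hom}(L,B)$, $l\in L=\operatorname{Hom}(L^-,B)$, and $\beta$ on $B\,st$. Thus $r\mapsto\varphi(r\,\cdot)$ is an isomorphism $\tilde R\to\operatorname{Hom}_B(\tilde R,B)$ of $\tilde R$-modules. The ring $B_{\mathfrak n}$ is a complete intersection (eight variables, two equations), so $\omega_R\cong\operatorname{Hom}_{B_{\mathfrak n}}(R,B_{\mathfrak n})\cong R$, and $R$ is Gorenstein.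

## 8. The two intersection numbers on $R$

Let $M_0'$ over $A'_{\mathfrak m'}$ be the copy of $M_0$, with resolution $G$, the copy of $F$. Put
$$M=M_0\otimes_{A_{\mathfrak m}}R,\quad N=M_0'\otimes_{A'_{\mathfrak m'}}R,\quad F_R=F\otimes_{A_{\mathfrak m}}R,\quad G_R=G\otimes_{A'_{\mathfrak m'}}R .$$
As a $B_{\mathfrak n}$-module, $R$ is the localization at $\mathfrak n$ of $\bigoplus_{\nu=1}^4K_\nu\otimes_kK_\nu'$ with $K_1,\dots,K_4=A,\,S_1,\,S_{-1},\,A$.

**Step 8.1: $F_R$ resolves $M$.** The complex $F_R$ is the localization at $\mathfrak n$ of $\bigoplus_\nu(F\otimes_{A_{\mathfrak m}}(K_\nu)_{\mathfrak m})\otimes_kK_\nu'$. The complex $F\otimes(K_\nu)_{\mathfrak m}$ has length $3$, its terms have depth $3$, and its homology has finite length because $F$ is split exact off $\mathfrak m$. By the acyclicity lemma it has no homology in positive degrees. Since $-\otimes_kK'_\nu$ and localization are exact, $F_R$ resolves $M$, and $\operatorname{pd}M\le3$. Symmetrically $G_R$ resolves $N$.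

**Step 8.2: Property F.** The ring $R/\mathfrak mR$ is finite over $B_{\mathfrak n}/\mathfrak mB_{\mathfrak n}=A'_{\mathfrak m'}$ and contains it as a direct summand by (6), so $\dim R/\mathfrak mR=3$. A power of $\mathfrak m$ kills $M$, and $M/\mathfrak mM=(M_0/\mathfrak mM_0)\otimes_kR/\mathfrak mR$ is a nonzero free $R/\mathfrak mR$-module. So $\operatorname{Supp}M=V(\mathfrak mR)$ and $\dim M=\operatorname{codim}M=3$. In the same way $\operatorname{Supp}N=V(\mathfrak m'R)$ and $\dim N=\operatorname{codim}N=3$. The module $M\otimes_RN$ is supported on $V(\mathfrak mR+\mathfrak m'R)=V(\mathfrak nR)$, the closed point, so it has finite length. Finally $3+3=6=\dim R$.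

**Step 8.3: a product formula.** Let $C,C'$ be finite free complexes over $A_{\mathfrak m},A'_{\mathfrak m'}$ with finite length homology, and $K,K'$ modules over $A,A'$. We claim
$$\chi\big(C\otimes_{A_{\mathfrak m}}C'\otimes_{A'_{\mathfrak m'}}(K\otimes_kK')_{\mathfrak n}\big)=\chi(C\otimes K)\,\chi(C'\otimes K').\tag{7}$$
The complex on the left is the localization at $\mathfrak n$ of $(C\otimes K_{\mathfrak m})\otimes_k(C'\otimes K'_{\mathfrak m'})$. By Künneth over $k$, the homology of the latter is $H(C\otimes K)\otimes_kH(C'\otimes K')$. This is finite-dimensional over $k$ and killed by a power of $\mathfrak n$, so localizing at $\mathfrak n$ does not change it. All residue fields are $k$, so lengths are $k$-dimensions, and (7) follows.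

**Step 8.4: the computation.** We have $F_R\otimes_RG_R=F\otimes G\otimes R$ and $F_R^*\otimes_RG_R=F^*\otimes G\otimes R$. By (2), (7), and Lemma 5,
$$\chi(M,N)=\sum_\nu h(K_\nu)h(K_\nu')=\ell^2+(\ell-\varepsilon)^2+(\ell+\varepsilon)^2+\ell^2=4\ell^2+2\varepsilon^2,$$
$$M\cdot N=-\chi(F_R^*\otimes G_R)=\sum_\nu h^\vee(K_\nu)h(K'_\nu)=\ell^2+(\ell+\varepsilon)(\ell-\varepsilon)+(\ell-\varepsilon)(\ell+\varepsilon)+\ell^2=4\ell^2-2\varepsilon^2 .$$
They differ by $4\varepsilon^2\ne0$. This proves Theorem 1. $\blacksquare$

Two checks. The first summand $B$ alone contributes $\ell^2$ to both, as it must since $B_{\mathfrak n}$ is a complete intersection. With the Dutta–Hochster–McLaughlin module, $\ell=15$ and $|\varepsilon|=1$, the numbers are $902$ and $898$.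

## 9. All codimensions at least three

We prove Theorem 2(b) by adding variables. Let $c=3+p$, $c'=3+q$. With $R,M,N$ from Theorem 1 and $\mathfrak M$ the maximal ideal of $R$, let $R_1$ be the localization of $R[X_1,\dots,X_p,Y_1,\dots,Y_q]$ at $(\mathfrak M,X,Y)$. It is a Gorenstein normal domain of dimension $6+p+q=c+c'$. Put
$$M_1=(M\otimes_RR_1)/(X),\qquad N_1=(N\otimes_RR_1)/(Y).$$
The $X_i$ form a regular sequence on $M\otimes_RR_1$, so $M_1$ is resolved by $F_1=F_R\otimes_RK(X;R_1)$. Likewise $N_1$ is resolved by $G_1=G_R\otimes_RK(Y;R_1)$. The dimensions are $\dim M_1=3+q$ and $\dim N_1=3+p$, so the codimensions are $3+p=c$ and $3+q=c'$, and $\dim M_1+\dim N_1=\dim R_1$. Since $R_1/(X,Y)=R$, we have $M_1\otimes N_1=M\otimes N$, of finite length. So Property F holds.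

As $K(X,Y;R_1)\simeq R$ as a complex of $R$-modules, $\chi(F_1\otimes G_1)=\chi(F_R\otimes G_R)$. As $K(X)^*\cong K(X)[-p]$, $\chi(F_1^*\otimes G_1)=(-1)^p\chi(F_R^*\otimes G_R)$. Hence $\chi(M_1,N_1)=\chi(M,N)$ and
$$M_1\cdot N_1=(-1)^{3+p}(-1)^p\chi(F_R^*\otimes G_R)=M\cdot N .$$
The two numbers differ. $\blacksquare$

## 10. Local Chern characters, parity, and the range where the formula holds

Now we prove Theorem 2(a). If $M$ or $N$ is $0$, both sides are $0$, so let both be nonzero. Completion preserves the Gorenstein property, dimensions, projective dimensions, and the lengths of Tor and Ext; so assume $R$ complete and write $R=\mathcal S/I$ with $\mathcal S$ regular local of dimension $n$. Let $d=\dim R$, $c=\operatorname{codim}M$, $c'=\operatorname{codim}N$, let $F,G$ be finite free resolutions of $M,N$, and let $Z=\operatorname{Supp}M$, which is the set of primes where $F$ is not exact.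

For closed $T\subseteq\operatorname{Spec}R$, let $A_k(T)$ be the Chow group with $\mathbb Q$-coefficients, generated by $[R/\mathfrak p]$ with $\mathfrak p\in T$, $\dim R/\mathfrak p=k$, modulo divisors of nonzero elements of $R/\mathfrak q$, $\mathfrak q\in T$, $\dim R/\mathfrak q=k+1$. Two examples will be used: $A_0(\{\mathfrak m_R\})=\mathbb Q$, and if $\dim T\le k$ then $A_k(T)$ is free on the $k$-dimensional components of $T$, as there are no relations. We use the following facts (Fulton, *Intersection Theory*, Ch. 18 and 20; P. Roberts, *Multiplicities and Chern Classes in Local Algebra*, Ch. 11–12).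

1. **(Local Chern characters.)** A finite free complex $F$ with support $Z$ has operators $\mathrm{ch}_i(F):A_k(T)\to A_{k-i}(T\cap Z)$, $i\ge0$, for closed $T$. They are compatible with push-forward along closed immersions, commute with each other, and depend only on the homotopy class of $F$. They satisfy $\mathrm{ch}(F\otimes G)=\mathrm{ch}(F)\mathrm{ch}(G)$, $\mathrm{ch}_i(F^*)=(-1)^i\mathrm{ch}_i(F)$, $\mathrm{ch}_i(F[1])=-\mathrm{ch}_i(F)$. If $T\subseteq Z$, then $\mathrm{ch}_i(F)$ on $A_*(T)$ equals $\sum_j(-1)^j\mathrm{ch}_i(F_j)$; as the $F_j$ are free, this is $0$ for $i\ge1$, and multiplication by $\sum_j(-1)^j\operatorname{rank}F_j$ for $i=0$.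
2. **(Riemann–Roch.)** Modules $K$ have additive classes $\tau(K)=\sum_k\tau_k(K)\in A_*(\operatorname{Supp}K)$. Here $\tau_k(K)=0$ for $k>\dim K$, and $\tau_k(K)=\sum_{\dim R/\mathfrak q=k}\operatorname{length}(K_{\mathfrak q})[R/\mathfrak q]$ if $\dim K\le k$. Moreover $\sum_i(-1)^i\tau(H_i(F\otimes K))=\mathrm{ch}(F)\cap\tau(K)$ in $A_*(Z\cap\operatorname{Supp}K)$. If $\mathcal E$ is an $\mathcal S$-free resolution of $K$, then $\tau_k(K)=\mathrm{ch}_{n-k}(\mathcal E)\cap[\operatorname{Spec}\mathcal S]$.

The gain over Section 3 is that $\mathrm{ch}_i(F^*)=(-1)^i\mathrm{ch}_i(F)$ dualizes one factor at a time. The price is that terms of both parities of $i$ could occur, and we must show that the wrong parity does not occur.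

**Step 10.1: Gorenstein parity.** We show $\tau_k(R)=0$ unless $k\equiv d\pmod2$. Let $\mathcal E$ be the minimal $\mathcal S$-resolution of $R$, of length $r=n-d$. Since $R$ is Gorenstein, $\mathcal E^*[r]$ resolves $\operatorname{Ext}^r_{\mathcal S}(R,\mathcal S)\cong R$, so it is homotopy equivalent to $\mathcal E$. By fact 1, $\mathrm{ch}_i(\mathcal E)=(-1)^{r+i}\mathrm{ch}_i(\mathcal E)$. So $\tau_{n-i}(R)=\mathrm{ch}_i(\mathcal E)\cap[\operatorname{Spec}\mathcal S]$ vanishes unless $i\equiv r$, that is, unless $n-i\equiv n-r=d$.

**Step 10.2: if $c\ge1$, then $\mathrm{ch}_0(F)=0$.** It is enough to evaluate on $[T]=[R/\mathfrak p]$ with $T=V(\mathfrak p)$, $\dim T=k$. As $R$ is CM, all its minimal primes have dimension $d$, and $\dim M<d$, so $F$ is exact at a minimal prime and $\sum_j(-1)^j\operatorname{rank}F_j=0$. If $T\subseteq Z$, fact 1 gives $0$. If $T\not\subseteq Z$, then $\dim(T\cap Z)<k$ and $A_k(T\cap Z)=0$.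

*Example.* Let $R$ be a domain and $F=K(f)$ for a nonzero nonunit $f$, so $M=R/f$. Then $\mathrm{ch}_0(F)=0$, and the degree $d-1$ part of $\mathrm{ch}(F)\cap\tau(R)=\tau(R/f)$ reads $\mathrm{ch}_1(F)\cap[R]=\sum_{\mathfrak q}\operatorname{length}((R/f)_{\mathfrak q})[R/\mathfrak q]$, the divisor of $f$. So $\mathrm{ch}_1$ sees a determinant, here $f$. In codimension at least $2$ the determinant should be a unit; that is the next point.

**Step 10.3: if $c\ge2$, then $\mathrm{ch}_1(F)=0$.** Let $T=V(\mathfrak p)$, $\dim T=k$. If $T\subseteq Z$, use fact 1. Let $T\not\subseteq Z$. Then $A_{k-1}(T\cap Z)$ is free on the $(k-1)$-dimensional components $V(\mathfrak q)$ of $T\cap Z$. Take the degree $k-1$ part of fact 2 for $K=R/\mathfrak p$. Since $\tau_k(R/\mathfrak p)=[T]$, $\tau_{>k}(R/\mathfrak p)=0$, and $\mathrm{ch}_0(F)=0$,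
$$\mathrm{ch}_1(F)\cap[T]=\sum_i(-1)^i\tau_{k-1}\big(H_i(F\otimes R/\mathfrak p)\big).$$
The modules $H_i$ live on $T\cap Z$, of dimension at most $k-1$, so the coefficient of $[R/\mathfrak q]$ is $\chi(F\otimes D)$ with $D=R_{\mathfrak q}/\mathfrak pR_{\mathfrak q}$. As $R$ is complete, hence catenary, $D$ is a $1$-dimensional local domain. Let $\kappa$ be its fraction field. As $\mathfrak p\notin Z$, $F\otimes\kappa$ is exact. We must show $\chi(F\otimes D)=0$, and do so in three parts.

*(i) Determinants of exact complexes.* Let $C$ be an exact finite free complex with chosen bases over a commutative ring $\Lambda$. It has a contraction $\sigma$ of degree $1$ with $\partial\sigma+\sigma\partial=1$. Let $C_{ev},C_{odd}$ be the sums of the terms of even and odd degree; $\partial+\sigma$ exchanges them. Let $\sigma,\sigma'$ be contractions and $\rho=\sigma'-\sigma$, so $\partial\rho+\rho\partial=0$. Then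
$$(\partial+\sigma')(\partial+\sigma)=\partial\sigma+\sigma'\partial+\sigma'\sigma=1+\rho\partial+\sigma'\sigma .$$
Here $\sigma'\sigma$ raises degree by $2$, so with respect to degree this map is block triangular, with diagonal blocks $1+\rho\partial$ on $C_i$. The kernel $Z_i$ of $\partial$ on $C_i$ is a direct summand, because $\partial\sigma$ is a projection onto it. The map $\rho\partial$ vanishes on $Z_i$ and has image in $Z_i$, because $\partial\rho\partial=-\rho\partial\partial=0$. So $1+\rho\partial$ is unipotent with determinant $1$. Hence both composites $C_{odd}\to C_{ev}\to C_{odd}$ and $C_{ev}\to C_{odd}\to C_{ev}$ have determinant $1$. With $\sigma'=\sigma$ this shows that $\partial+\sigma:C_{odd}\to C_{ev}$ is an isomorphism. Put $\det C:=\det(\partial+\sigma:C_{odd}\to C_{ev})\in\Lambda^\times$. The determinant of $\partial+\sigma'$ from even to odd is its inverse, for every $\sigma'$; so $\det C$ does not depend on $\sigma$. For example, $\Lambda\xrightarrow{\alpha}\Lambda$ in degrees $1,0$, $\alpha$ a unit, has determinant $\alpha$. Determinants commute with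 base change, and
$$\det C[1]=\pm(\det C)^{-1},\qquad\det\operatorname{cone}(\phi:X\to C)=\pm\det(C)\det(X)^{-1}.\tag{8}$$
The first holds because the roles of even and odd are exchanged and $\partial$ changes sign ($-\sigma$ is a contraction of $C[1]$). For the second, check that $\begin{pmatrix}\sigma_C&\alpha\\0&-\sigma_X\end{pmatrix}$ with $\alpha=\sigma_C\phi\sigma_X$ is a contraction of the cone. The diagonal entries are clear. The off-diagonal condition is $\partial\alpha-\alpha\partial=\phi\sigma_X-\sigma_C\phi$, and indeed
$$\partial\sigma_C\phi\sigma_X-\sigma_C\phi\sigma_X\partial=(1-\sigma_C\partial)\phi\sigma_X-\sigma_C\phi(1-\partial\sigma_X)=\phi\sigma_X-\sigma_C\phi,$$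
since $\partial\phi=\phi\partial$. So differential plus contraction on the cone is block triangular with blocks $\partial+\sigma_C$ and $-(\partial+\sigma_X)$, the second going from $X_{ev}$ to $X_{odd}$.

*(ii) The determinant of $F$ is a unit of $R$.* Fix bases of the $F_j$ over $R$ and apply (i) on affine opens of $\mathcal U=\operatorname{Spec}R\smallsetminus Z$, where $F$ is exact. By independence of $\sigma$ the determinants glue to a unit of $\Gamma(\mathcal U,\mathcal O)$. As $R$ is CM and $Z$ has codimension $c\ge2$, an ideal defining $Z$ has grade at least $2$, so $\Gamma(\mathcal U,\mathcal O)=R$. So the determinant is some $\eta\in R^\times$. As $\mathfrak p\in\mathcal U$, base change shows that $\det(F\otimes\kappa)$ is the image of $\eta$, a unit of $D$.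

*(iii) Claim: for a finite free complex $C$ over $D$ with $C\otimes\kappa$ exact, $\chi(C)=\operatorname{ord}_D\det(C\otimes\kappa)$.* Here $\operatorname{ord}_D:\kappa^\times\to\mathbb Z$ is the homomorphism with $\operatorname{ord}_D(\alpha)=\operatorname{length}(D/\alpha)$ for $0\neq\alpha\in D$; it vanishes on units of $D$, so the choice of $D$-bases does not matter. By (1) and (8), both sides change sign under a shift by one, and both turn a cone into a difference. So we may assume $C$ lies in degrees $[0,n]$, and we induct on $n$. If $n=0$, $C=0$. If $n=1$, $C$ is an injective square matrix, and $\operatorname{length}(\operatorname{coker})=\operatorname{ord}_D(\det)$ (Fulton, Lemma A.2.6). Let $n\ge2$. The module $H_0(\operatorname{Hom}(C,C))$ is torsion, so some $0\ne\alpha\in D$ is null-homotopic on $C$. Apply Lemma 4 with $r=1$: the cone of $K(\alpha)\otimes C_0\to C$ is the direct sum of an identity complex, for which $\chi=0$ and the determinant is a unit of $D$, and a finite free complex in degrees $[1,n]$, for which the claim holds by induction after a shift. So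 the claim holds for the cone. It holds for $K(\alpha)\otimes C_0$ by the case $n=1$. Since both sides are additive on cones, it holds for $C$.

By (ii) and (iii), $\chi(F\otimes D)=\operatorname{ord}_D(\eta)=0$. So $\mathrm{ch}_1(F)=0$.

**Step 10.4: the difference as a sum of terms of the wrong parity.** For a finite length module $H$, $\tau(H)=\operatorname{length}(H)$ in $A_0(\{\mathfrak m_R\})=\mathbb Q$. Applying fact 2 to $F\otimes G$ and $F^*\otimes G$ with $K=R$, together with fact 1 and (2),
$$\chi(M,N)-M\cdot N=\sum_k\ \sum_{i+j=k}\big(1-(-1)^{i+c}\big)\,\mathrm{ch}_i(F)\,\mathrm{ch}_j(G)\cap\tau_k(R).\tag{9}$$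
Suppose some term is nonzero. We collect what this forces.

* $i\not\equiv c\pmod2$, and $k\equiv d\pmod2$ by Step 10.1; also $k\le d$.
* $\mathrm{ch}_j(G)\cap\tau_k(R)$ lies in $A_{k-j}(\operatorname{Supp}N)=A_i(\operatorname{Supp}N)$, which is $0$ for $i>\dim N$; so $i\le d-c'$. As the operators commute, also $j\le d-c$.
* By Steps 10.2 and 10.3, applied to $F$ and to $G$: $c\ge1$ implies $i\ge1$, $c\ge2$ implies $i\ge2$, $c'\ge1$ implies $j\ge1$, and $c'\ge2$ implies $j\ge2$.

Property F(3) says $c+c'\ge d$.

**Step 10.5: the case check.** *Case $c\le2$.* Here $i\le d-c'\le c$, and $i\not\equiv c$ gives $i<c$. But the third item gives $i\ge c$ (trivially for $c=0$), a contradiction.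

*Case $c'\le2$.* Here $j\le d-c\le c'$. If $j=d-c$, then $i=k-j\equiv d-(d-c)=c$, a contradiction. So $j<d-c\le c'$, contradicting $j\ge c'$ from the third item.

*Case $c,c'\ge3$ and $d\le5$.* Here $i,j\ge2$, so $4\le k\le d\le5$, and $k\equiv d$ forces $k=d$. Then $d=i+j\le(d-c')+(d-c)$, so $c+c'\le d\le5$, contradicting $c+c'\ge6$.

In all cases covered by Theorem 2(a), every term of (9) vanishes and $M\cdot N=\chi(M,N)$. $\blacksquare$

In dimension $6$ with $c=c'=3$ the constraints leave exactly one possible pattern of nonzero terms: $2\le i,j\le3$, $i$ even, $k=i+j$ even, so $i=j=2$ and $k=4$. There (9) reads $\chi(M,N)-M\cdot N=2\,\mathrm{ch}_2(F)\,\mathrm{ch}_2(G)\cap\tau_4(R)$, and for the pair of Theorem 1 this number is $4\varepsilon^2$.
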